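# A bomber with one more round that fires less: monotone firing rules when $c(k)=1-\theta^k$

## Four rounds and three periods, by hand

A bomber must survive $t$ more time periods. In each period, independently of the others, it is attacked with probability $\tfrac12$. When attacked it fires some of its remaining rounds, and each round, independently, destroys the attacker with probability $\tfrac12$. If every round fired misses, the bomber is lost. So firing $k$ rounds succeeds with probability $c(k)=1-2^{-k}$, that is, $0,\tfrac12,\tfrac34,\tfrac78,\tfrac{15}{16}$ for $k=0,\dots,4$.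

Let $f_t(n)$ be the best probability of surviving $t$ periods with $n$ rounds. Then $f_0=1$, and
$$f_t(n)=\tfrac12 f_{t-1}(n)+\tfrac12\max_{0\le k\le n}c(k)f_{t-1}(n-k).$$

With one period left we fire everything, and $f_1(n)=1-2^{-(n+1)}$. With two periods left and $n=4$, the products $c(k)f_1(4-k)$ for $k=0,\dots,4$ are
$$0,\quad \tfrac12\cdot\tfrac{15}{16}=\tfrac{15}{32},\quad \tfrac34\cdot\tfrac78=\tfrac{21}{32},\quad \tfrac78\cdot\tfrac34=\tfrac{21}{32},\quad \tfrac{15}{16}\cdot\tfrac12=\tfrac{15}{32},$$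
so $k=2$ and $k=3$ tie, and $f_2(4)=\tfrac12\cdot\tfrac{31}{32}+\tfrac12\cdot\tfrac{21}{32}=\tfrac{13}{16}$. With three periods left and $n=4$, the products $c(k)f_2(4-k)$ are $0,\tfrac{24}{64},\tfrac{30}{64},\tfrac{28}{64},\tfrac{15}{64}$, and $k=2$ is the only maximizer. The other entries are found in the same way:

| $n$ | 0 | 1 | 2 | 3 | 4 |
|---|---|---|---|---|---|
| $f_1(n)$ | $1/2$ | $3/4$ | $7/8$ | $15/16$ | $31/32$ |
| optimal $k$, $t=2$ | 0 | 1 | 1 or 2 | 2 | 2 or 3 |
| $f_2(n)$ | $1/4$ | $1/2$ | $5/8$ | $3/4$ | $13/16$ |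
| optimal $k$, $t=3$ | 0 | 1 | 1 | 2 | 2 |

In both rows the number of rounds to fire does not go down as the stock $n$ goes up. This looks like common sense: with more ammunition, why be more sparing now? Is it always so?

## The recursion, the property (B), and ties

In general the attack probability is $p\in(0,1]$, and firing $k$ units succeeds with probability $c(k)$. The best survival probability $F(n,t)$ satisfies
$$F(n,0)=1,\qquad F(n,t)=(1-p)F(n,t-1)+p\max_{0\le k\le n}c(k)F(n-k,t-1)\quad(t\ge1). \tag{1}$$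
A *maximizer for $(n,t)$* is a number $k\in\{0,\dots,n\}$ that maximizes $c(k)F(n-k,t-1)$, and $k(n,t)$ denotes a chosen maximizer.

**Property (B).** For each fixed $t$, $k(n,t)$ is nondecreasing in $n$.

The problem comes from "ABCs of the Bomber Problem and its Relatives". It is known that (B) can fail for general concave $c$; the problem statement gives an example with $p=2/3$ in which $c$ is a minimum of five affine functions. We treat only the *Bernoulli case*, where each unit independently succeeds with probability $1-\theta$: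
$$c(k)=1-\theta^k,\qquad \theta\in(0,1).$$
The question is whether, for all $\theta$, $p$ and $t$, the maximizers *can be chosen* so that (B) holds.

The words "can be chosen" matter. Take $p=1$, $\theta=\tfrac12$. Then $f_1(n)=1-2^{-n}$, so $f_2(0)=f_2(1)=0$ and $f_2(2)=\tfrac14$. For $(2,3)$ all of $k=0,1,2$ give the value $0$, while for $(3,3)$ the only maximizer is $k=1$, with value $\tfrac12\cdot\tfrac14$. A careless choice $k(2,3)=2$, $k(3,3)=1$ decreases, but the choice $k(2,3)=0$ is fine. To disprove the statement we must exclude *every* choice.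

The statement is **false**. Here are the three results we prove.

**Theorem 1.** Let $p=p(\theta)=\dfrac1{1+3(1-\theta)}$. For all $\theta<1$ sufficiently close to $1$, every maximizer for $(290,4)$ is $\ge77$ and every maximizer for $(291,4)$ is $\le76$. Hence no choice of optimal $k(\cdot,4)$ is nondecreasing.

**Theorem 2.** For all $\theta\in(0,1)$, $p\in(0,1]$ and $t\in\{1,2,3\}$, (B) holds.

**Theorem 3.** For $\theta=0.986$ and $p=\theta^2=0.972196$, every maximizer for $(52,4)$ is $\ge16$ and every maximizer for $(53,4)$ is $\le15$.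

So $t=4$ is the first horizon at which (B) can fail. Nothing is claimed about failure at each $t\ge5$.

Throughout, $q=1-p$, $f_t(n)=F(n,t)$ for fixed $\theta,p$, and
$$[k]_\theta=\frac{1-\theta^k}{1-\theta}=1+\theta+\dots+\theta^{k-1},$$
for example $[3]_\theta=1+\theta+\theta^2$. As $\theta\to1$, $[k]_\theta\to k$. Each $f_t$ is nonnegative, and nondecreasing in $n$ by induction on $t$: a $k$ allowed at $n$ is allowed at $n+1$, and $f_{t-1}(n+1-k)\ge f_{t-1}(n-k)$.

## Log-concavity of $F(\cdot,t-1)$ forces (B) at $t$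

What would a sensible person try? If $k$ beats a smaller $k'$ at stock $n$, we want it to beat $k'$ at $n+1$ as well. Passing from $n$ to $n+1$ multiplies $c(k)f(n-k)$ by $f(n-k+1)/f(n-k)$. So we would like the ratio $f(m+1)/f(m)$ to be larger at smaller $m$.

**Definition.** A nonnegative sequence $f$ is *log-concave* here if $f(n+1)^2\ge f(n)f(n+2)$ for all $n\ge0$.

Where $f$ is positive, this says that $f(m+1)/f(m)$ is nonincreasing. For instance $\tfrac14,\tfrac12,\tfrac58,\tfrac34,\tfrac{13}{16}$ from the table has ratios $2,\ \tfrac54,\ \tfrac65,\ \tfrac{13}{12}$. The sequence $2,3,5$ is not log-concave, since $9<10$.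

**Lemma A.** If $f=f_{t-1}$ is log-concave, then (B) holds at $t$.

**Proof.** The maximum $\max_k c(k)f(n-k)$ is nondecreasing in $n$, because $f$ is. So the stocks $n$ at which it is $0$ form an initial segment; there we choose $k(n,t)=0$. At all other $n$ let $k(n,t)$ be the largest maximizer. Suppose the maximum at $n$ is positive, put $k=k(n,t)$, and let $k'<k$. Then $f(n-k)>0$, so $0<f(n-k)\le f(n-k')$. The set $\{f>0\}$ contains every integer above any of its members, and on it $f(m+1)/f(m)$ is nonincreasing. Since $n-k<n-k'$,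
$$c(k)f(n+1-k)=c(k)f(n-k)\,\frac{f(n-k+1)}{f(n-k)}\ \ge\ c(k')f(n-k')\,\frac{f(n-k'+1)}{f(n-k')}=c(k')f(n+1-k').$$
So at $n+1$ the number $k$ is at least as good as every $k'<k$, and some maximizer at $n+1$ is $\ge k$. Therefore $k(n+1,t)\ge k(n,t)$. $\square$

The plan is now to prove log-concavity of $f_0,f_1,f_2,\dots$ by induction. It works for three terms.

## Log-concavity of $f_0$, $f_1$ and $f_2$: proof of Theorem 2

**Step 1. The cases $t=1,2$.** The sequence $f_0=1$ is log-concave. Next, $f_1(n)=q+p(1-\theta^n)=1-p\theta^n$, and with $u=p\theta^n$,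
$$f_1(n+1)^2-f_1(n)f_1(n+2)=(1-\theta u)^2-(1-u)(1-\theta^2u)=u(1-2\theta+\theta^2)=p\theta^n(1-\theta)^2\ge0 .$$
By Lemma A, (B) holds at $t=1$ and $t=2$. For $t=3$ we must show that $f_2$ is log-concave.

**Step 2. A greedy formula for $f_2$.** The purpose is to replace the maximum by an ordered list. Put $\kappa=2p-1=p-q$ and
$$T(n)=\min_{k+l=n}(\theta^k+p\theta^l).$$
Since $(1-\theta^k)(1-p\theta^{n-k})=1+p\theta^n-(\theta^k+p\theta^{n-k})$,
$$f_2(n)=q(1-p\theta^n)+p\bigl(1+p\theta^n-T(n)\bigr)=1+\kappa p\theta^n-pT(n).\tag{2}$$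
Now $\theta^k=1-(1-\theta)\sum_{i<k}\theta^i$ and $p\theta^l=p-(1-\theta)\sum_{i<l}p\theta^i$. So minimizing $\theta^k+p\theta^l$ means choosing $k$ initial terms of $(\theta^i)_{i\ge0}$ and $l$ initial terms of $(p\theta^i)_{i\ge0}$ with the largest total. Both sequences are decreasing, so the best total is the sum of the $n$ largest elements of the multiset $\{\theta^i\}\cup\{p\theta^i\}$:
$$T(n)=1+p-(1-\theta)\cdot(\text{sum of the } n \text{ largest elements}).$$
Check on the opening example $\theta=p=\tfrac12$. The ordered multiset is $1,\tfrac12,\tfrac12,\tfrac14,\tfrac14,\dots$, so $T=\tfrac32,1,\tfrac34,\tfrac12,\dots$. Here $\kappa=0$, and $1-\tfrac12T$ gives $\tfrac14,\tfrac12,\tfrac58,\tfrac34$, as in the table.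

**Step 3. Naming the next two elements.** Fix $n$. Let the $n$ largest elements be the first $k$ of one family and the first $l$ of the other, $k+l=n$, and let $\mu\ge\nu$ be the numbers $\theta^k$, $p\theta^l$ in decreasing order. Then $\mu,\nu\le1$, $\mu\nu=p\theta^n$ and $T(n)=\mu+\nu$. Let $\zeta_n$ be the $(n+1)$st largest element, so that $T(n)-T(n+1)=(1-\theta)\zeta_n$. The best unused elements are $\mu$ and $\nu$; once $\mu$ is used, its successor is $\theta\mu$. Hence
$$\zeta_n=\mu,\qquad \zeta_{n+1}=\max(\theta\mu,\nu),\qquad f:=f_2(n)=1+\kappa\mu\nu-p(\mu+\nu).$$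

**Step 4. The quantity to be signed.** By (2), $\Delta_n:=f_2(n+1)-f_2(n)=p(1-\theta)(\zeta_n-\kappa\theta^n)$. Writing $f_2(n+1)=f+\Delta_n$ and $f_2(n+2)=f+\Delta_n+\Delta_{n+1}$ and expanding,
$$f_2(n+1)^2-f_2(n)f_2(n+2)=f\,(\Delta_n-\Delta_{n+1})+\Delta_n^2=p(1-\theta)\Lambda,$$
$$\Lambda=f\bigl[\zeta_n-\zeta_{n+1}-\kappa(1-\theta)\theta^n\bigr]+p(1-\theta)(\zeta_n-\kappa\theta^n)^2 .$$
We show $\Lambda\ge0$. Recall $f\ge0$, $\zeta_n\ge\zeta_{n+1}$ and $\theta^n=\mu\nu/p$.

**Step 5. Three cases.**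

*Case $\kappa\le0$.* Every term of $\Lambda$ is nonnegative.

*Case $\kappa>0$, $\theta\mu\ge\nu$.* Here $\zeta_{n+1}=\theta\mu$, and the square bracket equals $(1-\theta)\mu(1-\kappa\nu/p)$. It is $\ge0$ because $p-\kappa=1-p\ge0$ and $\nu\le1$. So $\Lambda\ge0$.

*Case $\kappa>0$, $\nu>\theta\mu$.* Drop the nonnegative term $f(\zeta_n-\zeta_{n+1})$, insert $\theta^n=\mu\nu/p$, and then use $\mu\ge\nu$:
$$\Lambda\ \ge\ \frac{(1-\theta)\mu}{p}\bigl[\mu(p-\kappa\nu)^2-\kappa\nu f\bigr]\ \ge\ \frac{(1-\theta)\mu\nu}{p}\bigl[(p-\kappa\nu)^2-\kappa f\bigr].$$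
Since $p-\kappa\nu\ge p-\kappa\ge0$ and $\mu\ge\nu$,
$$f=1-p\nu-\mu(p-\kappa\nu)\le1-p\nu-\nu(p-\kappa\nu)=1-2p\nu+\kappa\nu^2 .$$
Therefore the last square bracket is at least
$$(p-\kappa\nu)^2-\kappa(1-2p\nu+\kappa\nu^2)=p^2-\kappa=(1-p)^2\ge0 .$$

So $f_2$ is log-concave, and Lemma A gives (B) at $t=3$. This proves Theorem 2. $\blacksquare$

## Why the induction breaks: a sum of two log-concave sequences

The recursion builds $f_t$ as a *sum*, $f_t(n)=q f_{t-1}(n)+p\max_k c(k)f_{t-1}(n-k)$, and log-concavity does not survive sums. The sequences $1,1,1$ and $1,2,4$ are log-concave, but their sum is $2,3,5$. The mechanism is this. For positive $b,b'$, the fraction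
$$\frac{a+a'}{b+b'}\ \text{ is the weighted average of }\ \frac ab,\ \frac{a'}{b'}\ \text{ with weights }\ \frac b{b+b'},\ \frac{b'}{b+b'}. \tag{3}$$
So the growth ratio of a sum averages the two growth ratios, and as $n$ grows the weight moves toward the faster-growing summand. If the individual ratios hardly decrease, this shift of weight can make the average go *up*.

When does an increasing ratio hurt us? For $k\ge1$ and $f>0$,
$$c(k+1)f(n-k-1)>c(k)f(n-k)\iff \frac{f(n-k)}{f(n-k-1)}<\frac{c(k+1)}{c(k)}. \tag{4}$$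
Reversing both strict inequalities is also an equivalence. So if
$$\frac{f(m+1)}{f(m)}<\frac{c(k+1)}{c(k)}<\frac{f(m+2)}{f(m+1)}, \tag{5}$$
then at stock $n=m+k+1$ firing $k+1$ beats firing $k$, while at stock $n+1$ firing $k$ beats firing $k+1$. We need a place where the ratio of $f_3$ rises *across* one of the values $c(k+1)/c(k)$, and then we must check that no other $k$ interferes. Such a place exists. It is found in exact integers after letting $\theta\to1$.

## The limit $\theta\to1$: an integer recursion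

**Step 1. Rescaling.** The purpose is to remove $\theta$. To keep both summands of the recursion comparable as $\theta\to1$, let $q$ be of order $1-\theta$. With $p=1/(1+3(1-\theta))$ we have $q=3(1-\theta)p$, so $G_t(n)=F(n,t)/(p(1-\theta))^t$ satisfies
$$G_0=1,\qquad G_t(n)=3G_{t-1}(n)+\max_{0\le k\le n}[k]_\theta\,G_{t-1}(n-k),$$
and $c(k)F(n-k,t-1)$ is a positive constant times $[k]_\theta G_{t-1}(n-k)$, so the maximizers are the same. Define
$$g_0=1,\qquad g_t(n)=3g_{t-1}(n)+\max_{0\le k\le n}k\,g_{t-1}(n-k).\tag{6}$$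
By induction on $t$, $G_t(n)\to g_t(n)$ as $\theta\to1$ for each fixed $(n,t)$, because the maximum is over finitely many convergent quantities.

**Step 2. What has to be proved.** It suffices to prove the strict inequalities
$$\text{(i)}\quad k\,g_3(290-k)<77\,g_3(213)\quad(0\le k\le76),$$
$$\text{(ii)}\quad k\,g_3(291-k)<76\,g_3(215)\quad(77\le k\le291).$$
There are finitely many, so for $\theta$ close to $1$ they hold with $[k]_\theta G_3$ in place of $k\,g_3$ (and $[77]_\theta$, $[76]_\theta$ in place of $77$, $76$). Then no $k\le76$ is a maximizer for $(290,4)$ and no $k\ge77$ is one for $(291,4)$.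

For this part of the notes put
$$\gamma_k=1+\tfrac1k,\qquad r_t(m)=\frac{g_t(m+1)}{g_t(m)},\qquad i(m)=\Bigl\lfloor\frac{m+3}2\Bigr\rfloor .$$
All $g_t$ are positive. By the argument for (4), for $k\ge1$: $(k+1)g_t(n-k-1)>k\,g_t(n-k)$ iff $r_t(n-k-1)<\gamma_k$, and likewise with both inequalities reversed.

**Step 3. $g_1$ and $g_2$.** Clearly $g_1(n)=n+3$. It is as if three phantom rounds were added. With $M=n+3$,
$$g_2(n)=3M+\max_{0\le k\le n}k(M-k).$$
For $n\ge2$ we have $\lfloor M/2\rfloor\le n$, so $g_2(n)=3M+\lfloor M^2/4\rfloor$, that is,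
$$g_2(n)=i(i+6)\ \text{ if } n+3=2i,\qquad g_2(n)=i^2+7i+3\ \text{ if } n+3=2i+1. \tag{7}$$
Directly, $g_2(0)=9$, $g_2(1)=12+3=15$ and $g_2(2)=21$. For $m\ge2$ and $i=i(m)$, subtracting consecutive values in (7) gives
$$r_2(m)=1+\frac{i+3}{i^2+6i}\ (m+3=2i),\qquad r_2(m)=1+\frac{i+4}{i^2+7i+3}\ (m+3=2i+1).$$

**Step 4. Locating $r_2(m)$ among the $\gamma_k$.** Comparisons involve only the question of whether $r_2(m)$ is above or below $\gamma_k$, so we trap it:
$$\text{(L)}\quad r_2(m)>\gamma_{i(m)+3}\ \text{ for all } m\ge0;\qquad \text{(U)}\quad r_2(m)<\gamma_{i(m)+2}\ \text{ for all } m\ge11 .$$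
For (L) with $m\ge2$: $(i+3)^2>i^2+6i$ and $(i+4)(i+3)=i^2+7i+12>i^2+7i+3$. For $m=0$, $i=1$ and $\tfrac{15}9>\tfrac54=\gamma_4$; for $m=1$, $i=2$ and $\tfrac{21}{15}>\tfrac65=\gamma_5$. For (U), $m\ge11$ means $i\ge7$, and then $(i+3)(i+2)=i^2+5i+6<i^2+6i$ and $(i+4)(i+2)=i^2+6i+8<i^2+7i+3$.

**Step 5. The maximum $s(n)=\max_k k\,g_2(n-k)$ for $n\ge21$.** Compare $k$ with $k+1$, using $m=n-k-1$ and $i=i(m)=\lfloor(n-k+2)/2\rfloor$. As $k-2$ is an integer,
$$k\le i+2\iff k-2\le\tfrac{n-k+2}2\iff3k\le n+6 .$$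

* If $k\ge1$ and $3k\le n+6$, then $m\ge n-1-\frac{n+6}3=\frac{2n-9}3\ge11$. By (U), $r_2(m)<\gamma_{i+2}\le\gamma_k$, so $k+1$ is strictly better than $k$. (For $k=0$, $k+1=1$ is strictly better since $0<g_2(n-1)$.)
* If $3k>n+6$ and $k\le n-1$, then $k\ge i+3$, and by (L) $r_2(m)>\gamma_{i+3}\ge\gamma_k$, so $k$ is strictly better than $k+1$.

The values rise up to $k=\lfloor\frac{n+6}3\rfloor+1=\lfloor\frac n3\rfloor+3$ and then fall, so this is the maximizer. Write $n=3a+b$ with $b\in\{0,1,2\}$. The remaining stock is $n-a-3$, and $(n-a-3)+3=2a+b$. By (7),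
$$s(3a)=(a+3)a(a+6),\quad s(3a+1)=(a+3)(a^2+7a+3),\quad s(3a+2)=(a+3)(a+1)(a+7). \tag{8}$$

**Step 6. The ratios $\sigma_m=s(m+1)/s(m)$ for $m=3a+b\ge21$.** If $b=0$ or $1$, the factor $a+3$ cancels and $\sigma_m=r_2(2a+b-3)$, where $i(2a+b-3)=a\ge7$. If $b=2$, then $\sigma_m=s(3(a+1))/s(3a+2)=(a+4)/(a+3)$. So
$$\gamma_{a+3}<\sigma_m<\gamma_{a+2}\ \ (b=0,1),\qquad \sigma_m=\gamma_{a+3}\ \ (b=2). \tag{9}$$

**Step 7. The average.** Since $g_3=3g_2+s$, by (3), whenever $s(m)>0$,
$$r_3(m)=w_m r_2(m)+(1-w_m)\sigma_m,\qquad w_m=\frac{3g_2(m)}{g_3(m)}\in(0,1). \tag{10}$$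

## The ratio of $g_3$ rises across $77/76$

Take $a=71$. By (7) and (8), with $213+3=2\cdot108$,

* $g_3(213)=3\cdot108\cdot114+74\cdot71\cdot77=36936+404558=441494$,
* $g_3(214)=3\cdot12423+74\cdot5541=37269+410034=447303$,
* $g_3(215)=3\cdot109\cdot115+74\cdot72\cdot78=37605+415584=453189$.

Then
$$76\cdot447303=33995028<33995038=77\cdot441494,\qquad 76\cdot453189=34442364>34442331=77\cdot447303,$$
that is,
$$r_3(213)<\gamma_{76}<r_3(214). \tag{11}$$
This is exactly the situation (5), with $m=213$, $k=76$, $n=290$.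

Here one can watch the induction fail. Each summand is still log-concave at this place: $12423^2-12312\cdot12535=9$ for $g_2$, and $5541^2-5467\cdot5616=9$ for $s/74$. The slack is minute, so the two ratios barely decrease from $m=213$ to $m=214$. But the weight $w_m$ on the smaller ratio $r_2$ drops from $36936/441494\approx0.08366$ to $37269/447303\approx0.08332$, and this wins: $g_3(214)^2-g_3(213)g_3(215)=-250557<0$.

## The stocks 290 and 291: proof of Theorem 1

It remains to see that (11) decides the global maximum.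

**Step 1. Inequality (i): at stock 290 the values $k\,g_3(290-k)$ strictly increase on $0\le k\le77$.** The step from $0$ to $1$ is clear. For the others we need $r_3(m)<\gamma_k$ for $1\le k\le76$, where $m=289-k\in[213,288]$. If $m\ge215$ then $i(m)\ge109$, so (U) gives $r_2(m)<\gamma_{111}<\gamma_{110}$.

* $m=213$, $k=76$: this is (11).
* $m=214$, $k=75$: $r_3(214)-1=\frac{5886}{447303}<\frac1{75}$, since $5886\cdot75=441450$.
* $m=215$, $k=74$: $215=3\cdot71+2$, so $\sigma_{215}=\gamma_{74}$ by (9), while $r_2(215)<\gamma_{110}<\gamma_{74}$. By (10), $r_3(215)<\gamma_{74}$.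
* $m\ge216$, $k\le73$: $a\ge72$, so $\sigma_m<\gamma_{a+2}\le\gamma_{74}<\gamma_k$ by (9), and $r_2(m)<\gamma_{110}<\gamma_k$. By (10), $r_3(m)<\gamma_k$.

So $k\,g_3(290-k)<77\,g_3(213)$ for all $k\le76$, which is (i).

**Step 2. Inequality (ii): at stock 291 the values $k\,g_3(291-k)$ strictly decrease on $76\le k\le291$.** We need $r_3(m)>\gamma_k$ for $76\le k\le290$, where $m=290-k\in[0,214]$.

* $m=214$, $k=76$: this is (11).
* $m=213$, $k=77$: $r_3(213)-1=\frac{5809}{441494}>\frac1{77}$, since $5809\cdot77=447293$.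
* $191\le m\le212$, so $k\ge78$: here $i(m)\le107$, so $r_2(m)>\gamma_{110}$ by (L). Also $a\le70$, so $\sigma_m\ge\gamma_{73}$ by (9). The weight is small: $3g_2(m)\le3g_2(212)=3\cdot12201=36603$ and $s(m)\ge s(191)=66\cdot64\cdot70=295680$ (both $g_2$ and $s$ are nondecreasing), so
$$w_m\le\frac{36603}{36603+295680}=\frac{36603}{332283}<\frac19 .$$
 Since $\tfrac1{73}>\tfrac1{110}$, lowering the weight on $\tfrac1{73}$ only lowers the average, and
$$r_3(m)-1\ \ge\ \frac89\cdot\frac1{73}+\frac19\cdot\frac1{110}>0.0131>0.01283>\frac1{78}\ge\frac1k .$$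
* $1\le m\le190$: here $3m\le570$, so $i(m)+3\le\frac{m+3}2+3\le290-m=k$, and (L) gives $r_2(m)>\gamma_{i(m)+3}\ge\gamma_k$. Next, $s(m)\ge g_2(m-1)>0$; let $k_0$ attain $s(m)$. Firing $k_0$ at $m+1$ gives $s(m+1)\ge k_0\,g_2(m+1-k_0)$, so
$$\sigma_m\ge r_2(m-k_0)>\gamma_{i(m-k_0)+3}\ge\gamma_{i(m)+3}\ge\gamma_k .$$
 By (10), $r_3(m)>\gamma_k$.
* $m=0$, $k=290$: $s(0)=0$, so $r_3(0)\ge\frac{3g_2(1)}{3g_2(0)}=\frac{15}9>\gamma_{290}$.

So $k\,g_3(291-k)<76\,g_3(215)$ for all $77\le k\le291$, which is (ii). This proves Theorem 1, and the statement in the question is disproved. $\blacksquare$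

## The pair $\theta=0.986$, $p=\theta^2$: proof of Theorem 3

Now no limit is taken. The choice $p=\theta^2$ again gives phantom rounds: $f_1(n)=1-p\theta^n=1-\theta^{n+2}=c(n+2)$. The structure of the last proof is repeated, with estimates in place of integers. From here on $\theta=0.986$, $p=0.972196$, $q=0.027804$, and
$$\omega=\frac qp\in(0.0285,0.0286),\quad \beta=\omega^2<0.00082,\quad \Gamma_k=\frac{c(k+1)}{c(k)},\quad R_t(m)=\frac{f_t(m+1)}{f_t(m)},\quad h(m)=\Bigl\lfloor\frac{m+2}2\Bigr\rfloor .$$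
Here all $f_t$ are positive, since $q>0$. Since $\Gamma_k-1=\frac{\theta^k(1-\theta)}{1-\theta^k}=\frac{1-\theta}{\theta^{-k}-1}$, $\Gamma_k$ is strictly decreasing in $k$. By (4), for $k\ge1$, $k+1$ is strictly better than $k$ for the sequence $f_t$ at stock $n$ iff $R_t(n-k-1)<\Gamma_k$, and strictly worse iff $R_t(n-k-1)>\Gamma_k$. We use these values, each correct to within $10^{-7}$:

| $j$ | 5 | 6 | 10 | 13 | 14 | 16 | 17 | 20 | 21 | 22 |
|---|---|---|---|---|---|---|---|---|---|---|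
| $\theta^j$ | .9319328 | .9188857 | .8684987 | .8325300 | .8208746 | .7980510 | .7868783 | .7542899 | .7437299 | .7333176 |

**Step 1. A closed form for $f_2$.** Let $n\ge1$ and $M=n+2$. Since $c(k)c(M-k)=1+\theta^M-\theta^k-\theta^{M-k}$ is largest at $k=\lfloor M/2\rfloor$, and $\lfloor M/2\rfloor\le n$, we get $f_2(n)=\varphi(M)$ with $\varphi(M)=q\,c(M)+p\,c(\lfloor M/2\rfloor)c(\lceil M/2\rceil)$. Put $A=p\theta^i=\theta^{i+2}$. Because $(1-\beta)A^2=(p^2-q^2)\theta^{2i}=(p-q)\theta^{2i}$ (as $p+q=1$), expanding gives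
$$\varphi(2i)=1-2A+(1-\beta)A^2=(1-A)^2-\beta A^2,$$
$$\varphi(2i+1)=1-(1+\theta)A+\theta(1-\beta)A^2=(1-A)(1-\theta A)-\theta\beta A^2 .$$

**Step 2. An identity for comparing $R_2$ with $\Gamma_k$.** For $j\in\{0,1\}$ and every $X$,
$$(1-X)\varphi(2i+j+1)-(1-\theta X)\varphi(2i+j)=(1-\theta)\bigl[(A-X)(1-\theta^jA)+\theta^j\beta A^2\bigr]. \tag{12}$$
To see this, note that $\varphi(2i+2)=(1-\theta A)^2-\theta^2\beta A^2$ (replace $A$ by $\theta A$), so
$$\varphi(2i+j)=(1-\theta^jA)(1-A)-\theta^j\beta A^2,\qquad \varphi(2i+j+1)=(1-\theta^jA)(1-\theta A)-\theta^{j+1}\beta A^2 .$$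
The terms without $\beta$ give $(1-\theta^jA)\bigl[(1-X)(1-\theta A)-(1-\theta X)(1-A)\bigr]=(1-\theta^jA)(1-\theta)(A-X)$. The terms with $\beta$ give $-\theta^j\beta A^2\bigl[\theta(1-X)-(1-\theta X)\bigr]=(1-\theta)\theta^j\beta A^2$.

With $X=\theta^k$, $k\ge1$, $n\ge1$ and $n+2=2i+j$ (so $i=h(n)$), the left side of (12) has the sign of $R_2(n)-\Gamma_k$, because $\Gamma_k=\frac{1-\theta X}{1-X}$.

**Step 3. Locating $R_2(n)$ among the $\Gamma_k$.** Let $n\ge1$ and $i=h(n)$.

* **(a)** If $k\ge i+2$, then $R_2(n)>\Gamma_k$. Indeed $X\le\theta^{i+2}=A$, so the right side of (12) is positive. Also $R_2(0)>\Gamma_2$, since $f_2(0)=q\,c(2)$ and $f_2(1)=q\,c(3)+p\,c(1)c(2)>q\,c(3)$.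
* **(b)** If $1\le k\le i+1$ and $i\ge3$, then $R_2(n)<\Gamma_k$. Indeed $X\ge\theta^{i+1}=A/\theta$, so $A-X\le-\frac{1-\theta}\theta A$. With $a=\theta^jA\le\theta^5<0.932$, the bracket in (12) is at most $-A\bigl[\frac{1-\theta}\theta(1-a)-\beta a\bigr]$, and $\frac{1-\theta}\theta(1-a)>0.0141\cdot0.068>0.00095>0.00082\cdot0.932>\beta a$.

**Step 4. The maximum $S(n)=\max_kc(k)f_2(n-k)$ for $n\ge9$.** Compare $k$ with $k+1$, using $m=n-k-1$ and $i=h(m)=\lfloor(n-k+1)/2\rfloor$. Then $k\le i+1\iff k-1\le\frac{n-k+1}2\iff3k\le n+3$.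

* If $k\ge1$ and $3k\le n+3$, then $m\ge n-1-\frac{n+3}3=\frac{2n-6}3\ge4$, so $i\ge3$, and by (b) $k+1$ is strictly better. For $k=0$ this is clear.
* If $3k>n+3$ and $k\le n-1$, then $k\ge i+2$, and $k$ is strictly better: by (a) if $m\ge1$, and if $m=0$ because $R_2(0)>\Gamma_2\ge\Gamma_k$.

So the maximizer is $\lfloor\frac{n+3}3\rfloor+1=\lfloor\frac n3\rfloor+2$. For $n=3a+b$, $b\in\{0,1,2\}$, the remaining stock is $2a+b-2$, and
$$S(n)=c(a+2)\,\varphi(2a+b).\tag{13}$$
Let $\rho_m=S(m+1)/S(m)$ and $m=3a+b\ge9$. For $b=0,1$, $\rho_m=R_2(2a+b-2)$ with $h(2a+b-2)=a\ge3$; for $b=2$, $\rho_m=c(a+3)/c(a+2)$. By (a) and (b),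
$$\Gamma_{a+2}<\rho_m<\Gamma_{a+1}\ \ (b=0,1),\qquad\rho_m=\Gamma_{a+2}\ \ (b=2).\tag{14}$$
Since $f_3=qf_2+pS$, by (3), $R_3(m)$ is a weighted average of $R_2(m)$ and $\rho_m$ with positive weights whenever $S(m)>0$.

**Step 5. The key inequality: $R_3(36)<\Gamma_{15}<R_3(37)$.** This is the analogue of (11). Since $36=3\cdot12$, (13) gives $f_3(36+j)=q\varphi(38+j)+p\,c(14)\varphi(24+j)$ for $j=0,1,2$. Put $A=\theta^{14}$ and $B=\theta^{21}$; these are the values of $\theta^{i+2}$ for $2i=24$ and $2i=38$. By (12), for $j=0,1$,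
$$(1-X)f_3(37+j)-(1-\theta X)f_3(36+j)=(1-\theta)\,p\,Q_j(X),$$
$$Q_j(X)=\omega\bigl[(B-X)(1-\theta^jB)+\theta^j\beta B^2\bigr]+(1-A)\bigl[(A-X)(1-\theta^jA)+\theta^j\beta A^2\bigr].$$
So $Q_j(\theta^k)$ has the sign of $R_3(36+j)-\Gamma_k$. Let $X=\theta^{15}$ and write $[m]$ for $[m]_\theta$. As $q=1-\theta^2$, we have $\omega=(1-\theta)[2]\theta^{-2}$ and $\beta=(1-\theta)^2[2]^2\theta^{-4}$. The four terms of $Q_j$ become

* $\omega(B-X)(1-\theta^jB)=-(1-\theta)^3\,\theta^{-2}[2]\cdot\theta^{15}[6]\cdot[21+j]$,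
* $\omega\theta^j\beta B^2=(1-\theta)^3[2]^3\,\theta^{-6+j+42}$,
* $(1-A)(A-X)(1-\theta^jA)=(1-\theta)^3[14]\cdot\theta^{14}\cdot[14+j]$,
* $(1-A)\theta^j\beta A^2=(1-\theta)^3[14]\,[2]^2\,\theta^{-4+j+28}$.

Taking out $A(1-\theta)^3=\theta^{14}(1-\theta)^3$, we get $Q_j(\theta^{15})=A(1-\theta)^3\psi_j$ with
$$\psi_j=-\theta^{-1}[2][6][21+j]+[2]^3\theta^{22+j}+[14][14+j]+[2]^2\theta^{10+j}[14].$$
Numerically, to within $10^{-6}$, $[2]=1.986$, $[6]=5.793879$, $[14]=12.794673$, $[15]=13.615547$, $[21]=18.305011$, $[22]=19.048740$. Then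
$$\psi_0=-213.6199+5.7442+163.7036+43.8285=-0.343\ldots<0,$$
$$\psi_1=-222.2993+5.6638+174.2065+43.2149=+0.785\ldots>0.$$
The errors are harmless. The input errors change the four terms by at most $2.02\cdot10^{-6}(19.1+5.8)+10^{-6}$, then $8\cdot10^{-7}$, then $10^{-6}(12.8+13.7)$, and then $10^{-5}$, and rounding each term to four decimals adds at most $4\cdot5\cdot10^{-5}$. The total is below $10^{-3}$. Hence
$$R_3(36)<\Gamma_{15}<R_3(37).\tag{15}$$

**Step 6. Stock 52: $c(k)f_3(52-k)$ is strictly increasing on $0\le k\le16$.** From $0$ to $1$ this is clear. We need $R_3(m)<\Gamma_k$ for $1\le k\le15$, $m=51-k\ge36$. As $h(m)\ge19$, (b) gives $R_2(m)<\Gamma_{20}$.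

* $k=15$, $m=36$: this is (15).
* $k=14$, $m=37$: take $X=\theta^{14}=A$ in $Q_1$:
$$Q_1(\theta^{14})=-\omega(A-B)(1-\theta B)+\theta\beta\bigl[\omega B^2+(1-A)A^2\bigr].$$
 Here $A-B>0.0771$ and $1-\theta B=1-\theta^{22}>0.2666$, so the first term is below $-0.0285\cdot0.0771\cdot0.2666<-0.00058$. Also $\omega B^2<0.016$ and $(1-A)A^2<0.121$, so the second is below $0.00082\cdot0.137<0.00012$. Thus $Q_1(\theta^{14})<0$ and $R_3(37)<\Gamma_{14}$.
* $k=13$, $m=38=3\cdot12+2$: $\rho_{38}=\Gamma_{14}<\Gamma_{13}$ and $R_2(38)<\Gamma_{20}<\Gamma_{13}$, so $R_3(38)<\Gamma_{13}$.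
* $k\le12$, $m\ge39$: $a\ge13$, so $\rho_m<\Gamma_{a+1}\le\Gamma_{14}<\Gamma_k$ by (14), and $R_2(m)<\Gamma_{20}<\Gamma_k$. So $R_3(m)<\Gamma_k$.

Hence every maximizer for $(52,4)$ is $\ge16$.

**Step 7. Stock 53: $c(k)f_3(53-k)$ is strictly decreasing on $15\le k\le53$.** We need $R_3(m)>\Gamma_k$ for $15\le k\le52$, $m=52-k\in[0,37]$.

* $m=37$, $k=15$: this is (15).
* $m=36,35,34$, with $k=16,17,18$: let $w$ be the weight of $R_2(m)$ in $R_3(m)$. By monotonicity of $f_2$ and $S$,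
$$\frac w{1-w}=\frac{\omega f_2(m)}{S(m)}\le\frac{\omega\,\varphi(38)}{S(34)} .$$
 Now $\varphi(38)\le(1-B)^2<0.0657$. Also $34=3\cdot11+1$, so $S(34)=c(13)\varphi(23)$, where $c(13)>0.1674$ and $\varphi(23)=(1-\theta^{13})(1-\theta^{14})-\theta\beta\theta^{26}>0.02999-0.00057>0.0294$. So $S(34)>0.00492$, $\frac w{1-w}<0.39$ and $w<0.29$.
 Put $\kappa_k=\frac{\Gamma_k-1}{1-\theta}=\frac{\theta^k}{1-\theta^k}$ (from here on $\kappa$ with a subscript has this meaning). From the table, $\kappa_{13}>4.97$, $\kappa_{14}>4.58$, $\kappa_{16}<3.96$, $\kappa_{18}<\kappa_{17}<3.70$, $\kappa_{20}>3.06$, $\kappa_{21}>2.90$.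
 For $m=36$: $\rho_{36}>\Gamma_{14}$ by (14) and $R_2(36)>\Gamma_{21}$ by (a), since $h(36)=19$. So
$$\frac{R_3(36)-1}{1-\theta}>0.71\cdot4.58+0.29\cdot2.90>4.09>\kappa_{16}.$$
 For $m=35,34$: $a=11$, so $\rho_m\ge\Gamma_{13}$, and $R_2(m)>\Gamma_{20}$, since $h(m)=18$. So
$$\frac{R_3(m)-1}{1-\theta}>0.71\cdot4.97+0.29\cdot3.06>4.4>\kappa_{17}>\kappa_{18}.$$
 (As before, since $w<0.29$, raising $w$ to $0.29$ only lowers the average.)
* $1\le m\le33$: first, $h(m)+2\le k=52-m$. For $m\le32$ this follows from $\frac{m+2}2+2\le52-m$, that is, $3m\le98$; for $m=33$ both sides equal $19$. By (a), $R_2(m)>\Gamma_{h(m)+2}\ge\Gamma_k$. Next, $S(m)\ge c(1)f_2(m-1)>0$; let $k_0$ attain $S(m)$. Then $S(m+1)\ge c(k_0)f_2(m+1-k_0)$, so $\rho_m\ge R_2(m-k_0)$. If $m>k_0$, then by (a) $R_2(m-k_0)>\Gamma_{h(m-k_0)+2}\ge\Gamma_{h(m)+2}\ge\Gamma_k$. If $m=k_0$, then $R_2(0)>\Gamma_2\ge\Gamma_{h(m)+2}\ge\Gamma_k$. So $R_3(m)>\Gamma_k$.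
* $m=0$, $k=52$: $f_3(0)=qf_2(0)$ and $f_3(1)\ge qf_2(1)$, so $R_3(0)\ge R_2(0)>\Gamma_2>\Gamma_{52}$.

Hence every maximizer for $(53,4)$ is $\le15$. This proves Theorem 3. $\blacksquare$

## An open set of parameters, and $F(\cdot,3)$

For fixed $n$ and $k$, $c(k)F(n-k,3)$ is continuous in $(\theta,p)$. At the pair of Theorem 3 we have proved the finitely many strict inequalities
$$c(k)F(52-k,3)<c(16)F(36,3)\ (0\le k\le15),\qquad c(k)F(53-k,3)<c(15)F(38,3)\ (16\le k\le53),$$
and they persist in a neighborhood of $(\theta,p)=(0.986,\,0.972196)$. So (B) fails at $t=4$ on a nonempty open set of $(\theta,p)$; the same argument applies at each pair $(\theta,p(\theta))$ covered by Theorem 1. In all these cases $F(\cdot,3)$ is not log-concave, for otherwise Lemma A would give (B) at $t=4$.
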